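# The smallest convex hull of $n$ unit discs

## Four discs in a row, in a square, in a rhombus

All discs have radius $1$. A *packing* of $n$ unit discs is a set of $n$ non-overlapping unit discs, so it is the same thing as a set $X$ of $n$ points (the centres) at mutual distances at least $2$. Let $C=\operatorname{conv}X$, and let $D$ be the convex hull of the discs. If $B$ is the unit disc, then $D=C+B$, and Steiner's formula says
$$A(D)=A(C)+P(C)+\pi .$$
Here $A$ is area and $P$ is perimeter, and a segment has area $0$ and perimeter *twice* its length.

Take four discs and ask how small $A(D)$ can be. Three arrangements come to mind.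

* Centres in a row, neighbors at distance $2$: $A(C)=0$, $P(C)=12$, so $A(D)=12+\pi$.
* Centres at the corners of a square of side $2$: $A(C)=4$, $P(C)=8$, so again $A(D)=12+\pi$.
* Centres at the corners of a rhombus of side $2$ with angle $60^\circ$: $A(C)=2\sqrt3$, $P(C)=8$, so $A(D)=8+2\sqrt3+\pi\approx 11.46+\pi$.

The row and the square tie, and the rhombus wins. Subtract $\pi+6\sqrt3$ from the three areas and put
$$u:=2-\sqrt3\approx 0.268 .$$
What remains is $12-6\sqrt3=6u$, $6u$, and $8-4\sqrt3=4u$: integers, in units of $u$. Integrality is not automatic. The rhombus of side $2$ with angle $\alpha\in[60^\circ,90^\circ]$ is a packing for every such $\alpha$ (its short diagonal is $4\sin(\alpha/2)\ge2$), and it leaves $4\sin\alpha+8-6\sqrt3$, which climbs continuously from $4u$ to $6u$.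

With five discs, subtract $\pi+8\sqrt3$. The row has $P=16$ and leaves $16-8\sqrt3=8u$. A square with an equilateral triangle on one side has $A=4+\sqrt3$, $P=10$ and leaves $14-7\sqrt3=7u$. A trapezoid (rows of three and two in the triangular lattice) has $A=3\sqrt3$, $P=10$ and leaves $10-5\sqrt3=5u$.

This suggests measuring a packing of $n$ discs by
$$\Delta:=\frac{A(D)-\pi-2\sqrt3\,(n-1)}{u}. \tag{1}$$
Minimizing $A(D)$ for fixed $n$ is the same as minimizing $\Delta$. We want to know which packings minimize $\Delta$ (the triangular lattice wins in these examples) and which values the minimum takes.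

## Groemer packings, Wegner packings, and two candidate values

We take the following facts for granted.

**Fact 1 (Thue–Groemer inequality).** If a compact convex set $C$ contains the centres of $n$ non-overlapping unit discs, then
$$\frac1{2\sqrt3}A(C)+\frac14P(C)+1\ge n. \tag{2}$$

**Definition 1.** A packing is a *Groemer packing* if equality holds in (2) for $C=\operatorname{conv}X$.

**Fact 2 (Groemer's description).** In a Groemer packing the centres are exactly the points of some regular triangular lattice of edge length $2$ that lie in $C$, and every side of $C$ lies on a line through two adjacent lattice points (distance $2$). So $C$ is a possibly degenerate polygon with at most six sides.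

For the row of four, the left side of (2) is $0+3+1=4$, so the row is Groemer. The $60^\circ$ rhombus gives $1+2+1=4$, also Groemer. The square gives $\frac{4}{2\sqrt3}+2+1\approx4.15>4$, not Groemer. For a Groemer packing, (2) with equality reads $A(C)=2\sqrt3(n-1)-\frac{\sqrt3}2P(C)$. Hence $A(D)-\pi-2\sqrt3(n-1)=\bigl(1-\frac{\sqrt3}2\bigr)P(C)=\frac u2P(C)$, that is,
$$\Delta=\tfrac12P(C)\qquad\text{for Groemer packings.} \tag{3}$$

Throughout put
$$\varphi(n):=\sqrt{12n-3}-3,\qquad \psi(n):=\lceil\varphi(n)\rceil,\qquad k:=\psi(n).$$
The function $\varphi$ is increasing and concave on $[1,\infty)$, $\varphi(1)=0$, and $\psi(2),\dots,\psi(6)=2,3,4,5,6$.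

**Fact 3.** Every Groemer packing of $n\ge2$ discs has $P(C)\ge2k$.

**Definition 2.** A *Wegner packing* is a Groemer packing with $P(C)=2k$.

Examples: the $60^\circ$ rhombus ($k=4$, $P=8$), the trapezoid of five ($k=5$, $P=10$), and one disc with six around it ($n=7$, $k=6$, $P=12$). Wegner packings need not be unique up to congruence: there are two noncongruent ones for $n=18$.

**Fact 4.** For some $n$ no Wegner packing exists, the smallest such $n$ being $121$.

**Fact 5 (Wegner).** For every packing of $n\ge 2$ discs
$$A(D)\ge2\sqrt3(n-1)+(2-\sqrt3)\lceil\sqrt{12n-3}-3\rceil+\pi,$$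
that is, $\Delta\ge k$, with equality if and only if the packing is a Wegner packing.

**Fact 6.** For every $n\ge2$ there is a Groemer packing with $A(D)\le2\sqrt3(n-1)+(2-\sqrt3)\lceil\sqrt{12n-3}-2\rceil+\pi$, that is, $\Delta\le k+1$.

By these facts the minimum of $\Delta$ is $k$ when a Wegner packing exists, and lies in $(k,k+1]$ otherwise. The conjecture we settle says that it jumps to $k+1$ and that only lattice packings reach it.

**Theorem 1 (the conjecture is true).** For every $n\ge2$ both of the following hold.

(a) Every packing of $n$ unit discs for which $A(D)$ is minimal is a Groemer packing. Its $P(C)$ is minimal among all Groemer packings of $n$ unit discs.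

(b) The minimum value of $A(D)$ over all packings of $n$ unit discs equals either $2\sqrt3(n-1)+(2-\sqrt3)\lceil\sqrt{12n-3}-3\rceil+\pi$ or $2\sqrt3(n-1)+(2-\sqrt3)\lceil\sqrt{12n-3}-2\rceil+\pi$.

In terms of $\Delta$ the two values in (b) are $k$ and $k+1$. We shall prove:

**Theorem 2.** (i) $\Delta\ge k$ for every packing of $n\ge2$ unit discs. (ii) If no Wegner packing of $n$ discs exists, then $\Delta\ge k+1$, with equality if and only if the packing is a Groemer packing with $P(C)=2(k+1)$.

**Theorem 2 implies Theorem 1.** If a Wegner packing exists, Fact 5 says that the minimum is $\Delta=k$ and that the minimizers are exactly the Wegner packings, which have the least possible Groemer perimeter $2k$. If none exists, Fact 6 supplies a Groemer packing with $\Delta\le k+1$. By (ii) the minimum is $k+1$ and every minimizer is Groemer with $P(C)=2(k+1)$. This is the least Groemer perimeter, since every Groemer packing has $P(C)/2=\Delta\ge k+1$ by (3) and (ii). $\square$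

## How far the Thue–Groemer inequality goes, and what three discs teach

The first thing to try is (2) itself. It holds for every packing, and the computation that gave (3) now gives
$$\Delta\ge\tfrac12P(C),\quad\text{with equality only for Groemer packings.}$$
This disposes of every packing with $P(C)\ge2(k+1)$. It stops at the packings with $P(C)<2(k+1)$ that are not Groemer: their perimeter is an arbitrary real number, and strict inequality in (2) does not say how strict. For the square of four the bound gives $4$, while $\Delta=6$. So we need a *quantitative* price for not being a lattice packing.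

No inequality alone can be enough. If a Wegner packing exists, scale its set of centres by $1+\varepsilon$. The result is a packing with $\Delta$ as close to $k$ as we like, and it is not Wegner for small $\varepsilon>0$. So the bound $\Delta\ge k+1$ in (ii) must *use* the non-existence of a Wegner packing. The proof will take a packing with $\Delta<k+1$ and build a Wegner packing out of it.

The case $n=2$ is immediate: at distance $d\ge2$, $u\Delta=2d-2\sqrt3\ge2u$.

Let $n=3$, and suppose first that the centres form a non-obtuse triangle. Its largest angle $\alpha$ lies in $[60^\circ,90^\circ]$, so $A\ge\frac12\cdot2\cdot2\sin\alpha\ge\sqrt3$, and $P\ge6$. Thus $u\Delta\ge\sqrt3+6-4\sqrt3=3u$. If the triangle is obtuse, this fails completely: with sides $2,2$ enclosing the angle $170^\circ$ the area is $2\sin170^\circ<0.35$. What rescues us is that the longest side is then far longer than $2$. The right comparison is with the path formed by the two short sides.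

**Lemma 1.** Let $T$ be a triangle with sides $a_1,a_2\ge2$ enclosing an obtuse angle $\gamma$, and let $c$ be its longest side. Then
$$g(T):=A(T)+c-a_1-a_2>2(\sqrt2-1)\sin\gamma>0. \tag{4}$$

*Proof.* By the law of cosines $(a_1+a_2)^2-c^2=2a_1a_2(1+\cos\gamma)$, so $a_1+a_2-c=\dfrac{2a_1a_2(1+\cos\gamma)}{a_1+a_2+c}$. Since $(1+\cos\gamma)/\sin\gamma=\cot(\gamma/2)$,
$$g(T)=\tfrac12a_1a_2\sin\gamma\Bigl[1-\frac{4\cot(\gamma/2)}{a_1+a_2+c}\Bigr].$$
Now $\cot(\gamma/2)<1$, $a_1+a_2\ge4$, and $c^2>a_1^2+a_2^2\ge8$. So the bracket exceeds $1-\frac4{4+2\sqrt2}=\frac{\sqrt2}{2+\sqrt2}=\sqrt2-1$. Finally $\frac12a_1a_2\ge2$. $\square$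

For three centres forming an obtuse triangle, $A+P=g(T)+2(a_1+a_2)>8$, so $u\Delta>8-4\sqrt3=4u$. In the collinear case $A+P\ge 8$ and $\Delta\ge4$. So for $n=3$ the minimum is $\Delta=3=\psi(3)$, reached only by the equilateral triangle of side $2$.

The general proof has the same shape. Triangulate $C$, replace bad obtuse triangles on the boundary by the paths of their short sides, and count what is left.

## Counting boundary edges in planar complexes

*Purpose of this section:* to rewrite $\Delta$ as a sum of local terms over a triangulation, in a form that survives the removal of triangles.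

**Definition 3.** A *complex* $K$ is a finite rectilinear simplicial complex in $\mathbb E^2$, non-empty, with $|K|$ connected and $H_1(|K|)=0$. Let $n,E,F$ be its numbers of vertices, edges and triangles. For an edge $e$ put $m(e)=2-\#\{\text{triangles of }K\text{ containing }e\}\in\{0,1,2\}$, and put $b(K)=\sum_em(e)$.

By Alexander duality, $\mathbb E^2\setminus|K|$ is connected for a complex $K$. Examples: the rhombus cut into two triangles has $n=4$, $F=2$, $b=4$. A path with three edges has $n=4$, $F=0$, $b=6$. Two triangles sharing only a vertex have $n=5$, $F=2$, $b=6$. The boundary of a triangle without its interior is not a complex, since $H_1\ne0$.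

Counting incidences, $b=2E-3F$. As $H_2(|K|)=0$ in the plane, Euler's formula gives $n-E+F=1$. Eliminating $E$,
$$F=2n-b-2. \tag{5}$$
With $\ell(e)$ the length of $e$, let $L(K)=\sum_TA(T)+\sum_em(e)\ell(e)$. By (5),
$$\sqrt3F+2b-2\sqrt3(n-1)=(2-\sqrt3)b=ub,$$
and therefore
$$L(K)-2\sqrt3(n-1)=u\,b(K)+\sum_T\bigl(A(T)-\sqrt3\bigr)+\sum_em(e)\bigl(\ell(e)-2\bigr). \tag{6}$$

**The Delaunay triangulation.** Let $\mathcal D$ be a Delaunay triangulation of $X$: it triangulates $C$ with vertex set $X$, and the open circumdisc of each triangle contains no point of $X$. Cocircular cells are triangulated arbitrarily. If $X$ is collinear, $\mathcal D$ is the path through $X$. We need one consequence: *if two triangles share an edge, the two angles opposite that edge sum to at most $180^\circ$*, for otherwise the far vertex of one would lie inside the circumcircle of the other. Edges inside $C$ have $m=0$, boundary edges have $m=1$, and in the collinear case all edges have $m=2$. So in all cases $L(\mathcal D)=A(C)+P(C)$.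

**Collapses.** Suppose a complex contains an obtuse triangle $T$ whose longest edge $e$ has $m(e)=1$. Remove $T$ and $e$, and keep all vertices and the other edges. This is an elementary collapse. It preserves the homotopy type, so the result is again a complex with the same vertices. On the two short edges $m$ increases by $1$. Hence $L$ drops by exactly $A(T)+c-a_1-a_2=g(T)$, which is positive by Lemma 1.

Start with $\mathcal D$, collapse until no collapse is possible, and call the result $K$. It has the following properties.

* All $n$ centres are vertices of $K$, and all triangles of $K$ are Delaunay triangles.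
* In $K$, every obtuse triangle has its longest edge in two triangles of $K$.
* Since $u\Delta=L(\mathcal D)-2\sqrt3(n-1)$, (6) gives, with $b=b(K)$,
$$u\Delta=u\,b+\sum_{T\in K}\bigl(A(T)-\sqrt3\bigr)+\sum_{e\in K}m(e)\bigl(\ell(e)-2\bigr)+\sum_{T\text{ collapsed}}g(T). \tag{7}$$

For $n=3$ and an obtuse triangle with short sides $2$, $K$ is a path, $b=4$, and (7) reads $u\Delta=4u+g(T)$.

**Definition 4.** For a triangle with angles $\theta_1,\theta_2,\theta_3$ (in degrees) put $\operatorname{dev}(T)=\sum_i(\theta_i-60)^+=\sum_i(60-\theta_i)^+$, where $t^+=\max(t,0)$. The two sums agree since $\sum(\theta_i-60)=0$. For a complex put $\kappa(K)=\frac1{30}\sum_{T\in K}\operatorname{dev}(T)$.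

A right isosceles triangle has deviation $30=15+15$, so a square cut along a diagonal has $\kappa=2$. For this square $b+\kappa=6=\Delta$. For the rhombus of angle $\alpha\in[60^\circ,90^\circ]$, cut along the short diagonal, $b+\kappa=4+(\alpha-60)/15$, while $u\Delta=4\sin\alpha+8-6\sqrt3$. Concavity of $\sin$ says that $\Delta\ge b+\kappa$, with equality at $60^\circ$ and $90^\circ$. The plan is to prove two inequalities, one metric and one combinatorial,
$$\Delta\ge b+\kappa,\qquad b+\lfloor\kappa/2\rfloor\ge\varphi(n).$$
The first charges twice the amount of $\kappa$ that the second needs. This surplus leaves only packings with $\kappa<2$ to worry about.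

Both summands are needed in the second inequality. The wheel of five triangles around one inner vertex has $n=6$, $b=5$, and $\varphi(6)=\sqrt{69}-3>5.3$. So $b\ge\varphi(n)$ is false. But five angles sum to $360^\circ$ at the hub, so the excesses over $60^\circ$ sum to at least $60^\circ$. Hence $\kappa\ge2$ and $b+\lfloor\kappa/2\rfloor\ge6$.

## Saturated sets have no angles of $120^\circ$ or more in $K$

*Purpose:* to bound the circumradii in $K$, so that obtuse triangles of $K$ are not too flat.

**Definition 5.** $X$ is *saturated* if each point of $C$ has distance less than $2$ from some centre.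

The three corners of an equilateral triangle of side $2\sqrt3$ are not saturated, since the centroid has distance exactly $2$ from all of them. The corners of a square of side $2$ are saturated.

**Lemma 2.** If $X$ is saturated, every triangle of $K$ has circumradius $R<2$, and all its angles lie in $(30^\circ,120^\circ)$.

*Proof.* Let $T\in K$. If $T$ is obtuse, let $\alpha$ be its obtuse angle and $\ell$ its longest edge, and let $T_1\in K$ be the other triangle on this edge, with opposite angle $\theta$. By the Delaunay property $\theta\le180^\circ-\alpha<90^\circ$, so $\sin\theta\le\sin\alpha$ and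
$$R(T_1)=\frac{\ell}{2\sin\theta}\ge\frac{\ell}{2\sin\alpha}=R(T).$$
If $T_1$ is obtuse, the common edge is not its longest edge, because the angle opposite it is acute. So we can repeat with a strictly longer longest edge. The process must end, at a non-obtuse $T_*\in K$ with $R(T_*)\ge R(T)$. (If $T$ is non-obtuse, $T_*=T$.) The circumcentre of $T_*$ lies in $T_*\subset C$, and its distance from $X$ is exactly $R(T_*)$, since the open circumdisc contains no point of $X$. By saturation $R(T_*)<2$, so $R(T)<2$. All sides are at least $2$, so each angle $\theta$ of $T$ has $\sin\theta\ge2/(2R(T))>\frac12$ and hence $\theta>30^\circ$. Two angles above $30^\circ$ leave less than $120^\circ$ for the third. $\square$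

## Area pays for angle deviation

**Lemma 3.** If $X$ is saturated, then $\sum_{T\in K}(A(T)-\sqrt3)\ge u\,\kappa(K)$. In case of equality every triangle of $K$ is equilateral with side $2$ or right isosceles with legs $2$.

Put $f(T)=A(T)-\sqrt3-\frac u{30}\operatorname{dev}(T)$. We must show $\sum_{T\in K}f(T)\ge0$. The natural attempt is $f(T)\ge0$ for each $T$.

**Step 1: non-obtuse triangles.** *This step shows that the termwise bound is true for them: $\operatorname{dev}(T)\le30$ and $f(T)\ge0$, with equality $f(T)=0$ only for the two shapes named.*

Suppose at most one angle exceeds $60^\circ$, and let $\alpha\in[60^\circ,90^\circ]$ be the largest. Then $\operatorname{dev}(T)=\alpha-60\le30$. The sides at $\alpha$ are at least $2$, so $A\ge2\sin\alpha$. The function $2\sin\alpha$ is strictly concave with values $\sqrt3$ at $60^\circ$ and $2=\sqrt3+u$ at $90^\circ$. Hence $2\sin\alpha\ge\sqrt3+\frac u{30}(\alpha-60)$, with equality only at the ends, and $f(T)\ge0$. If $f(T)=0$, both sides at $\alpha$ equal $2$ and $\alpha\in\{60^\circ,90^\circ\}$.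

Suppose two angles $\alpha\ge\beta$ exceed $60^\circ$. The third angle satisfies $30^\circ<\gamma<60^\circ$ (Lemma 2), and $\operatorname{dev}(T)=60-\gamma<30$. From $\beta>60^\circ$ we get $0\le\alpha-\beta=180^\circ-\gamma-2\beta<60^\circ-\gamma$. The side opposite $\gamma$ is at least $2$, so
$$A\ge\frac{2\sin\alpha\sin\beta}{\sin\gamma}=\frac{\cos(\alpha-\beta)+\cos\gamma}{\sin\gamma}>\frac{\cos(60^\circ-\gamma)+\cos\gamma}{\sin\gamma}=\frac{\sqrt3\cos(\gamma-30^\circ)}{\sin\gamma}=\tfrac32\cot\gamma+\tfrac{\sqrt3}2 .$$
The right side equals $\sqrt3$ at $\gamma=60^\circ$. Between $\gamma$ and $60^\circ$ we have $|\cot'|=1/\sin^2\ge\frac43$ (per radian). So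
$$A-\sqrt3>\tfrac32(\cot\gamma-\cot60^\circ)\ge\tfrac32\cdot\tfrac43\cdot\tfrac\pi{180}(60-\gamma)=\tfrac{\pi}{90}(60-\gamma)>\tfrac u{30}(60-\gamma),$$
since $\pi/90>0.034$ and $u/30<0.009$. Thus $f(T)>0$.

**Step 2: how much an obtuse triangle can owe.** *Here the termwise bound breaks, and this step measures by how much.*

Let $T\in K$ have an obtuse angle $90^\circ+y$. By Lemma 2, $0<y<30^\circ$. The other two angles exceed $30^\circ$ and sum to less than $90^\circ$, so they are below $60^\circ$, and $\operatorname{dev}(T)=30+y$. From now on $y$ is in radians, $0<y<\pi/6$. Put $\lambda=6u/\pi$, so $0.511<\lambda<0.5118$. Since $\sqrt3+u=2$,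
$$f(T)=A(T)-2-\lambda y .$$
For legs $2$ this is $2\cos y-2-\lambda y<0$. The bound $f(T)\ge0$ therefore fails for every such triangle. Set
$$\eta(y)=2(1-\cos y)+\lambda y .$$
Since $A(T)\ge2\sin(90^\circ+y)=2\cos y$,
$$f(T)+\eta(y)=A(T)-2\cos y\ge0. \tag{8}$$
So the debt is at most $\eta(y)$. Moreover $\eta$ is increasing on $[0,\pi/6]$, $\eta(\pi/6)=(2-\sqrt3)+u=2u$, and $\eta(y)\le y^2+\lambda y$.

**Step 3: who pays.** *The neighbor across the longest edge is large; it will cover the debt.*

For an obtuse $T\in K$ with parameter $y_T$, let $N(T)\in K$ be the other triangle on its longest edge. It exists because no collapse is possible in $K$. Let $N(T)$ pay $\eta(y_T)$ to $T$, and let $f^*$ denote the values after all payments. Then $\sum f^*=\sum f$. Triangles that pay nothing have $f^*\ge0$, by Step 1 or by (8). The next steps show $f^*>0$ for every paying triangle.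

Two facts hold when $T$ pays $T'$, where $T'$ has obtuse angle $\alpha'=\frac\pi2+y'$. The common edge has squared length at least $4+4-8\cos\alpha'=8+8\sin y'>8$. The angle opposite it in $T$ is at most $180^\circ-\alpha'<90^\circ$.

**Step 4: obtuse payers.** *This step shows $f^*(T)>0$ when the payer $T$ is obtuse.*

By the second fact $T$ pays only across the two edges at its obtuse angle. If it paid across both, both would exceed $2\sqrt2$, so its longest edge would exceed $4$ and its circumradius would exceed $2$, against Lemma 2. So it pays once, at most $2u<0.54$, and $A(T)>\frac12\cdot2\cdot2\sqrt2\cos y=2\sqrt2\cos y$. The triangle $T$ itself receives $\eta(y)$. By (8)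
$$f(T)+\eta(y)>(2\sqrt2-2)\cos y\ge(2\sqrt2-2)\tfrac{\sqrt3}2>0.71>2u .$$

**Step 5: non-obtuse payers have large area.** *This step bounds the area of a non-obtuse payer from below in terms of its largest payment.*

Let $T_0$ be non-obtuse and pay $j\in\{1,2,3\}$ triangles. Let $y$ be the largest of their parameters, attained at $T'$, and $\alpha'=\frac\pi2+y$. As in the proof of Lemma 2, $R_0:=R(T_0)\ge R(T')$. The longest side of $T'$ has square at least $8-8\cos\alpha'=16\sin^2(\alpha'/2)$. So
$$R_0\ge R(T')\ge\frac{4\sin(\alpha'/2)}{2\sin\alpha'}=\frac1{\cos(\alpha'/2)}>\sqrt2,\qquad R_0<2 .$$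
Define $\mu$ by $\sin\mu=1/R_0$, so $30^\circ<\mu<45^\circ$. Every side of $T_0$ is at least $2$, so every angle of $T_0$ lies in $[\mu,90^\circ]$. The function $\sum_i\log\sin\theta_i$ is concave, so on the polygon $\{\theta_i\in[\mu,90^\circ],\ \sum\theta_i=180^\circ\}$ it is minimal at an extreme point, and there at least two coordinates lie in $\{\mu,90^\circ\}$. The triple $(\mu,\mu,180^\circ-2\mu)$ is infeasible because $180^\circ-2\mu>90^\circ$. The triple $(90^\circ,90^\circ,0)$ is infeasible because $0<\mu$. What remains is $(90^\circ,\mu,90^\circ-\mu)$ up to order. With $A=2R^2\prod\sin\theta_i$,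
$$A(T_0)\ge2R_0^2\sin\mu\cos\mu=2\sqrt{R_0^2-1}\ge2\tan\tfrac{\alpha'}2=2\tan\bigl(\tfrac\pi4+\tfrac y2\bigr).$$
With $\tau=\tan\frac y2\ge\frac y2$, the tangent is $\frac{1+\tau}{1-\tau}=1+\frac{2\tau}{1-\tau}\ge1+2\tau+2\tau^2\ge1+y+\frac{y^2}2$. Since $\operatorname{dev}(T_0)\le30$ by Step 1,
$$f(T_0)\ge A(T_0)-\sqrt3-u=A(T_0)-2\ge2y+y^2 .$$

**Step 6: non-obtuse payers can afford it.** *This step compares the last bound with the total payment, which is at most $j(y^2+\lambda y)$ and also at most $j\cdot2u$.*

* $j=1$: $2y+y^2-y^2-\lambda y=(2-\lambda)y>0$.
* $j=2$: the difference is $y(2-2\lambda-y)>0$, since $2-2\lambda>0.97>\pi/6>y$.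
* $j=3$ and $y\le0.23$: the difference is $y(2-3\lambda-2y)>0$, since $3\lambda<1.5354$ and $2y\le0.46$.
* $j=3$ and $y>0.23$: all three squared sides of $T_0$ are at least $8$, and one is at least $8+8\sin y\ge8(1+\sigma)$ with $\sigma=0.22<\sin0.23$. In terms of the squared sides, $16A^2=Q(x)=2\sum_{i<i'}x_ix_{i'}-\sum x_i^2$, and $\partial Q/\partial x_1=2(x_2+x_3-x_1)\ge0$ (likewise for $x_2,x_3$) on the convex cone of non-obtuse triples. The triple $(8(1+\sigma),8,8)$ lies in this cone, and the triple of $T_0$ lies in it and is coordinatewise larger (after ordering). Along the segment joining them $Q$ does not decrease, so $16A(T_0)^2\ge64\,(1+\sigma)(3-\sigma)=256-64(1-\sigma)^2$. Hence $A(T_0)\ge2\sqrt{4-0.6084}>3.68$, and $f(T_0)\ge A(T_0)-2>1.68>6u$, while the payment is at most $3\cdot2u=6u$.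

**Conclusion of the proof of Lemma 3.** All $f^*\ge0$, so $\sum f=\sum f^*\ge0$. If $\sum f=0$, there are no payers, since payers have $f^*>0$. Then there are no obtuse triangles in $K$, because each of them has a payer. So all $f(T)=0$ with $T$ non-obtuse, and Step 1 gives the two shapes. $\square$

## Peeling off the boundary layer

*Purpose:* the second inequality, for arbitrary planar complexes. No length occurs in it; only angles enter.

**Lemma 4.** Every complex $K$ with $n\ge1$ vertices satisfies $b(K)+\lfloor\kappa(K)/2\rfloor\ge\varphi(n)$, equivalently $\ge\psi(n)$.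

The two forms are equivalent because the left side is an integer. For the flower of seven lattice points there is equality: $b=6=\varphi(7)$. Its proof in miniature is this: remove the six outer vertices, a single point remains, and $b$ drops by $6$. In general, peeling the boundary layer off a piece of the triangular lattice lowers $b$ by $6$, and any other behavior shows up in the angles.

*Proof.* We use induction on $n$. For $n=1$, $b=0=\varphi(1)$. For $n=2$, $b=2>\varphi(2)$. Let $n\ge3$.

**Step 1: a cut vertex.** *We split at a cut vertex, if there is one.* Let $v$ be a cut vertex of the 1-skeleton. Let $K_1$ be the full subcomplex on $v$ and one component of the 1-skeleton minus $v$, and $K_2$ the full subcomplex on $v$ and all other components. The vertices of a simplex other than $v$ are mutually adjacent, so every simplex lies in $K_1$ or $K_2$. Also $K_1\cap K_2=\{v\}$, and both are connected. By Mayer–Vietoris $H_1(K_1)\oplus H_1(K_2)$ injects into $H_1(K)=0$, so both are complexes. We have $n_1+n_2=n+1$, $n_i\ge2$, $b=b_1+b_2$, $\kappa=\kappa_1+\kappa_2$. By induction and concavity of $\varphi$,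
$$b+\lfloor\kappa/2\rfloor\ge\varphi(n_1)+\varphi(n_2)\ge\varphi(1)+\varphi(n)=\varphi(n).$$

**Step 2: no cut vertex means a disc.** *We identify the shape of $|K|$.* Now the 1-skeleton is a 2-connected plane graph. So each of its faces is bounded by a cycle, and each edge borders two different faces. Open triangles of $K$ are faces, and $\mathbb E^2\setminus|K|$ is the disjoint union of the other faces. It is connected, so the only other face is the unbounded one. Hence $|K|$ is a closed disc bounded by a simple polygon. Edges of this polygon have $m=1$ and all other edges have $m=0$, so the polygon has exactly $b$ vertices. Call these vertices *outer* and the others *inner*. A *chord* is a non-boundary edge joining two outer vertices.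

**Step 3: a chord.** *We split along a chord, if there is one.* It cuts the disc into two discs, giving complexes with $n_1+n_2=n+2$, $n_i\ge3$, $b=b_1+b_2-2$, $\kappa=\kappa_1+\kappa_2$. By induction $b+\lfloor\kappa/2\rfloor\ge\psi(n_1)+\psi(n_2)-2$.

If, say, $n_1=3$, then $n\ge4$, and this is at least $1+\varphi(n-1)\ge\varphi(n)$, since $\varphi(n)-\varphi(n-1)\le\sqrt{45}-\sqrt{33}<1$ for $n\ge4$ by concavity. If $n_1,n_2\ge4$, then $n\ge6$, and by concavity it is at least $\varphi(4)+\varphi(n-2)-2\ge\varphi(n)$, since $\varphi(n)-\varphi(n-2)\le\sqrt{69}-\sqrt{45}<1.6<\sqrt{45}-5=\varphi(4)-2$.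

**Step 4: no chord; the inner vertices span a complex.** *We make the induction hypothesis available for what lies inside.* If $n=3$, then $b=3\ge\varphi(3)$. Let $n\ge4$. A triangle with three outer vertices would have all its edges on the boundary, so $|K|$ would be this triangle and $n=3$. Hence there is none, and the triangle on each boundary edge has an inner third vertex. Let $K'$ be the full subcomplex on the $n'=n-b\ge1$ inner vertices.

*$K'$ is connected.* Let $v_1,\dots,v_b$ be the outer vertices in cyclic order. The link of $v_i$ in the disc is a path from $v_{i-1}$ to $v_{i+1}$. Delete its two ends. What remains is a path $Q_i$, whose vertices are inner because there are no chords. It is non-empty, since it contains the third vertex of the triangle on $v_{i-1}v_i$, and it lies in $K'$. The third vertex of the triangle on $v_iv_{i+1}$ belongs to both $Q_i$ and $Q_{i+1}$, so $\bigcup Q_i$ is connected. From any inner vertex take a shortest path in the 1-skeleton to the set of outer vertices, ending at $v_i$. Up to its penultimate vertex it runs in $K'$, and that vertex is an inner neighbor of $v_i$, so it lies in $Q_i$.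 Hence $K'$ is connected.

*$H_1(|K'|)=0$.* Let $Z$ be a simple cycle of $K'$. The connected unbounded set $\mathbb E^2\setminus|K|$ misses $Z$, so it lies outside $Z$. The open region inside $Z$ is therefore contained in $|K|$, and being open, in the interior of $|K|$. So it contains no outer vertex. The closed disc bounded by $Z$ is thus a union of triangles of $K$ whose vertices are all inner, that is, of triangles of $K'$, and $Z$ is a boundary in $K'$. Simple cycles generate the 1-cycles.

**Step 5: counting angles in the boundary layer.** *We compare $b$ with $b'=b(K')$.* Let $F_i$ be the number of triangles with exactly $i$ outer vertices. Then $F_3=0$. A triangle with exactly two outer vertices contains exactly one boundary edge (no chords), and each boundary edge lies in one such triangle, so $F_2=b$. By (5) for $K$ and $K'$,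
$$F_1+F_2=(2n-b-2)-(2n'-b'-2)=2b-b+b'=b+b',$$
so $F_1=b'$. The number of triangle angles at outer vertices is $F_1+2F_2=b'+2b$, and their sum is the angle sum $180(b-2)$ of the polygon. Over these angles,
$$\sum(60-\theta)=60(b'+2b)-180(b-2)=60c,\qquad c:=b'-b+6 .$$
The left side is at most the sum of $\operatorname{dev}(T)$ over the triangles $T\notin K'$. So $\kappa(K)\ge\kappa(K')+2c^+$, and since $c$ is an integer, $\lfloor\kappa(K)/2\rfloor\ge\lfloor\kappa(K')/2\rfloor+c^+$.

**Step 6: closing the induction.** *We turn the recursion into the square root.* Put $\beta=b+\lfloor\kappa(K)/2\rfloor$. By Step 5 and induction,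
$$\beta\ge b+c+\lfloor\kappa(K')/2\rfloor=b'+6+\lfloor\kappa(K')/2\rfloor\ge6+\varphi(n-b)=3+\sqrt{12(n-b)-3}.$$
Since $b\le\beta$, $(\beta-3)^2\ge12(n-b)-3\ge12(n-\beta)-3$. Adding $12\beta$ gives $(\beta+3)^2\ge12n-3$, that is, $\beta\ge\varphi(n)$. $\square$

## The bound $\Delta\ge k$, and unsaturated packings

*Purpose:* to combine the two lemmas, and to remove the hypothesis of saturation.

Let $X$ be saturated, $\kappa=\kappa(K)$ and $s=\lfloor\kappa/2\rfloor$. By (7), Lemma 3 and Lemma 4,
$$\Delta\ge b+\kappa+\frac1u\Bigl[\sum_em(e)(\ell(e)-2)+\sum_{T\text{ collapsed}}g(T)\Bigr]\ge b+\kappa,\qquad b+s\ge k. \tag{9}$$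
Since $\kappa\ge2s\ge s$, we get $\Delta\ge k$.

If $X$ is not saturated, add centres in $C$ at distance at least $2$ from all previous ones until the set is saturated. Since $C$ is compact, this takes finitely many steps, say $r\ge1$. Neither $C$ nor $D$ changes, and the saturated case for $n+r$ points gives
$$A(D)\ge2\sqrt3(n+r-1)+u\,\psi(n+r)+\pi\ge2\sqrt3\,n+uk+\pi>2\sqrt3(n-1)+u(k+1)+\pi,$$
because $2\sqrt3>u$. So $\Delta>k+1$ for every unsaturated packing. In particular Theorem 2(i) is proved. $\square$

## Three cases, and unrolling a complex onto the lattice

**Theorem 3.** Let $n\ge3$. For every packing of $n$ unit discs at least one of the following holds.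

(A) $\Delta>k+1$.

(B) The packing is Groemer with $P(C)=2(k+1)$, so $\Delta=k+1$.

(C) $X$ is saturated, a Wegner packing of $n$ discs exists, and $K$ is combinatorially isomorphic to the lattice triangulation of the hull $C$ of such a Wegner packing; moreover $b(K)=k$.

*Proof.* By the previous section we may assume that $X$ is saturated, and use (9). Since $b+s\ge k$, exactly one of the following occurs: $s\ge1$ (Step 1); $s=0$ and $b\ge k+1$ (Step 2); $s=0$ and $b=k$ (Steps 3–7).

**Step 1: $s\ge1$ gives (A).** *The surplus in $\kappa$ carries us to $k+1$; we must exclude equality.* We have $\Delta\ge b+\kappa\ge b+2s\ge k+s\ge k+1$. Suppose $\Delta=k+1$. Then $s=1$, $b+1=k$, $\kappa=2$, Lemma 3 holds with equality, all edges with $m(e)>0$ have length $2$, and nothing was collapsed (each $g>0$). So $K=\mathcal D$ triangulates $C$ with equilateral triangles of side $2$ (deviation $0$) and right isosceles triangles with legs $2$ (deviation $30$), exactly two of the latter. A hypotenuse has length $2\sqrt2\ne2$, so it has $m=0$, and both triangles on it have a side $2\sqrt2$, so both are right isosceles. Hence the two share their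 hypotenuse and form a square.

At a vertex of the square, the square contributes $90^\circ$ and every other triangle $60^\circ$. Since $360-90$ is not a multiple of $60$, all four vertices lie on $\partial C$. The angle of $C$ there is $90+60i\le180$ with $i$ the number of other triangles, so $i\le1$. If a triangle is attached to a side of the square, then at both ends of that side it is the only other cell, so its two other edges are boundary edges. Adjacent sides cannot both carry triangles. The cells of $\mathcal D$ are connected through common edges. So $C$ is a square with at most two triangles, on opposite sides, and $n=b\in\{4,5,6\}$. But $k=\psi(n)=n=b$ for these $n$, contradicting $b+1=k$. So $\Delta>k+1$.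

**Step 2: $s=0$ and $b\ge k+1$ gives (A) or (B).** *Here the equality case is the lattice case.* We have $\Delta\ge b+\kappa\ge k+1$. If the inequality is strict, (A) holds. If $\Delta=k+1$, then $b=k+1$, $\kappa=0$, Lemma 3 holds with equality, all edges with $m(e)>0$ have length $2$, and $K=\mathcal D$. Since $\kappa=0$, all triangles are equilateral of side $2$. So $A(C)=\sqrt3F=\sqrt3(2n-b-2)$ by (5), $P(C)=\sum m(e)\ell(e)=2b$, and
$$\frac{A(C)}{2\sqrt3}+\frac{P(C)}4+1=\frac{2n-b-2}2+\frac b2+1=n .$$
The packing is Groemer with $P(C)=2(k+1)$, which is (B).

*From now on $\kappa<2$ and $b=k$.*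

**Step 3: $K$ has no cut vertex.** *We want $|K|$ to be a disc.* Suppose there is a cut vertex. Split $K=K_1\cup K_2$ as in Step 1 of the proof of Lemma 4. Then $n_1+n_2=n+1$, $n_i\ge2$, $\kappa(K_i)<2$. Lemma 4 gives $b=b_1+b_2\ge\psi(n_1)+\psi(n_2)$. We show that this forces $b\ge k+1$, a contradiction.

* Some $n_i=2$: $2+\psi(n-1)\ge\psi(n)+1$, since $\psi(3)=\psi(2)+1$ and $\varphi(n)-\varphi(n-1)<1$ for $n\ge4$.
* Some $n_i=3$ and both are at least $3$, so $n\ge5$: $\varphi(n)-\varphi(n-2)\le\sqrt{57}-\sqrt{33}<2$, so $3+\psi(n-2)\ge\psi(n)+1$.
* Both are at least $4$, so $n\ge7$: by concavity $\varphi(n_1)+\varphi(n_2)\ge\varphi(4)+\varphi(n-3)\ge\varphi(n)+1$, since $\varphi(n)-\varphi(n-3)\le9-\sqrt{45}<2.3<\sqrt{45}-4=\varphi(4)-1$. As $b$ is an integer, $b\ge k+1$.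

By Step 2 of the proof of Lemma 4, $|K|$ is a closed disc bounded by a simple polygon with $b=k$ vertices.

**Step 4: inner vertices have degree $6$.** *The small deviation leaves no other choice.* If $d$ triangles surround an inner vertex, then $\sum(60-\theta)=60d-360=60(d-6)$ there, one angle per triangle. Using $(60-\theta)^+$ or $(\theta-60)^+$ according to the sign of $d-6$, we get $30\kappa\ge60|d-6|$. Since $\kappa<2$, $d=6$.

**Step 5: an outer vertex in four or more triangles gives (A).** *Such a vertex would make a reflex corner, which only an expensive collapse can create.* Let $t_v\ge1$ be the number of triangles of $K$ at the outer vertex $v$, suppose $t_v\ge4$, and let $\omega$ be the angle of $|K|$ at $v$. The angles at $v$ sum to $\omega$, so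
$$\kappa\ge\frac{60t_v-\omega}{30}\ge\frac{240-\omega}{30}.$$
As $\kappa<2$, $\omega>180$. So $v\notin\partial C$, since at a point of $\partial C$ the convex set $C\supset|K|$ has angle at most $180^\circ$. Hence the triangles of $\mathcal D$ at $v$ form a full cycle. Since $v$ lies on the boundary of $|K|$, at least one of them was collapsed. Let $T$ be the first. Just before its collapse every edge at $v$ still had $m=0$, while the longest edge of $T$ had $m=1$. So that edge does not contain $v$, and $T$ has its obtuse angle $\gamma$ at $v$. Since $T\notin K$, $\gamma\le360-\omega$.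

If $\omega\le210$, then $\kappa\ge1$, and (9) gives $\Delta\ge b+\kappa+g(T)/u\ge k+1+g(T)/u>k+1$. If $\omega>210$, then $90<\gamma<150$, so $\sin\gamma>\frac12$, and (4) gives $g(T)>\sqrt2-1>u$. By (9), $\Delta\ge k+g(T)/u>k+1$. So (A) holds.

**Step 6: otherwise, develop $K$ onto the triangular lattice.** *Combinatorially $K$ now looks like a lattice piece: inner degrees are $6$, and $t_v\le3$ at all outer vertices. We make it one.* Replace each triangle of $K$ by an equilateral triangle of side $2$, with the orientation inherited from $\mathbb E^2$, glued in the same way. The resulting space $Y$ is homeomorphic to $|K|$, a closed disc. Fix a triangular lattice $\Lambda$ of edge $2$ in $\mathbb E^2$.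

For every triangle $T$ of $Y$ and every orientation-preserving isometry $\chi$ of $T$ onto a triangle of $\Lambda$, take a copy $T_\chi$ of $T$. If $T,T'$ share an edge, glue $T_\chi$ to $T'_{\chi'}$ along it whenever $\chi=\chi'$ on this edge. For given $\chi$ there is exactly one such $\chi'$, and $\chi(T)$, $\chi'(T')$ lie on opposite sides of the image edge. Let $\hat Y$ be the resulting space. We check that the projection $\hat Y\to Y$ is a covering.

* Over interiors of triangles and of edges this is clear.
* At a boundary vertex $v$ the triangles form a chain $T_1,\dots,T_{t_v}$. A choice of $\chi_1$ determines $\chi_2,\dots,\chi_{t_v}$, and every copy of a triangle at $v$ belongs to exactly one such chain. So the preimage of the open star of $v$ is a disjoint union of homeomorphic copies.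
* At an inner vertex $v$ the triangles form a cycle $T_1,\dots,T_6$. A choice of $\chi_1$ determines $\chi_2,\dots,\chi_6$ and then a new map on $T_1$. All these maps send $v$ to the same lattice point, and the image triangles are consecutive $60^\circ$ sectors around it. After six of them we are back at $\chi_1(T_1)$, and an orientation-preserving isometry with this image and this value at $v$ is $\chi_1$. So the chains close up, and again the preimage of the open star is a disjoint union of copies.

Since $Y$ is simply connected, the covering has a section. It selects one $\chi$ for each triangle, and these maps agree on common edges. So they fit together to a continuous map $h:Y\to\mathbb E^2$ that maps each triangle isometrically onto a triangle of $\Lambda$. Consecutive triangles at a vertex go to consecutive $60^\circ$ sectors. Hence every $p\in Y$ has a neighborhood $U$ that $h$ maps homeomorphically, preserving lengths of curves, onto a *convex* set: a disc, a half-disc, or a circular sector of angle $60^\circ t_v\le180^\circ$. This is where $t_v\le3$ is used.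

**Step 7: $h$ is injective with convex image, which gives (C).** *Local convexity is turned into global convexity by shortest paths.* Let $p\ne q$ in $Y$. As $Y$ is a compact connected polyhedron, there is a shortest path from $p$ to $q$; parametrize it by arc length. Near each parameter value the path runs in a neighborhood $U$ as above. Its image in the convex set $h(U)$ must be a straight segment: otherwise, replacing a subarc by the preimage of its chord would shorten the path. So the image of the whole path is locally straight, hence it is a straight segment from $h(p)$ to $h(q)$, of the same positive length as the path. Therefore $h(p)\ne h(q)$, and $h(Y)$ contains the segment from $h(p)$ to $h(q)$.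

So $Q=h(Y)$ is a compact convex polygon tiled by triangles of $\Lambda$ in the combinatorial pattern of $K$. A point of $\Lambda$ in $Q$ lies in a tile, hence is one of its vertices. So $\Lambda\cap Q$ consists of exactly the $n$ images of the vertices of $K$, and $Q$ is its convex hull. By (5), $A(Q)=\sqrt3(2n-k-2)$. As $\partial Q=h(\partial Y)$, $P(Q)=2k$. The computation in Step 2, with $k$ in place of $b$, shows equality in (2) for $Q$. So $\Lambda\cap Q$ is the set of centres of a Groemer packing with perimeter $2k$, that is, of a Wegner packing of $n$ discs, and $K$ is isomorphic to its lattice triangulation. This is (C). $\square$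

**Proof of Theorem 2(ii).** Suppose no Wegner packing of $n$ discs exists. Then $n\ge121$ by Fact 4, so Theorem 3 applies. Outcome (C) is impossible, so (A) or (B) holds. Hence $\Delta\ge k+1$, and $\Delta=k+1$ implies (B): the packing is Groemer with $P(C)=2(k+1)$. Conversely, such a packing has $\Delta=P(C)/2=k+1$ by (3). With the deduction given after Theorem 2, Theorem 1 is proved: the conjecture, consisting of (a) and (b), is true for every $n\ge2$. $\blacksquare$

**Corollary (stability).** For every $n\ge3$, whether or not a Wegner packing exists, any packing with $A(D)<2\sqrt3(n-1)+(2-\sqrt3)\lceil\sqrt{12n-3}-2\rceil+\pi$ is saturated, and its $K$ is combinatorially that of a Wegner packing. In that case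
$$A(D)-\bigl[2\sqrt3(n-1)+uk+\pi\bigr]=\sum_{T\in K}(A(T)-\sqrt3)+\sum_em(e)(\ell(e)-2)+\sum_{T\text{ collapsed}}g(T)\ \ge\ u\,\kappa(K).$$

*Proof.* The hypothesis says $\Delta<k+1$, so Theorem 3 leaves only (C). The formula is (7) with $b=k$, and the inequality is Lemma 3. $\square$

## Which of the two values occurs: the form $X^2+3Y^2+3Z^2$

This section is not needed for Theorem 1. It decides, for given $n$, whether the minimum of $\Delta$ is $k$ or $k+1$.

**Theorem 4.** Let $n\ge2$, $k=\lceil\sqrt{12n-3}-3\rceil$, $N=(k+3)^2-12n+3\ge0$. A Wegner packing of $n$ discs exists if and only if $N=X^2+3Y^2+3Z^2$ for some integers $X,Y,Z$. Hence $\min A(D)=2\sqrt3(n-1)+(2-\sqrt3)(k+\varepsilon_n)+\pi$, where $\varepsilon_n=0$ if $N$ is so representable and $\varepsilon_n=1$ otherwise.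

For the flower, $n=7$, $k=6$, $N=81-84+3=0$, which is representable. For $n=4$, $k=4$, $N=49-48+3=4=2^2$.

*Proof.* The last sentence follows from the first by Theorem 2 and Facts 5 and 6.

**Step 1: Groemer packings as truncated triangles.** *We describe all candidates by four integers.* Use integral lattice coordinates $\ell_1,\ell_2,\ell_3$ with $\ell_1+\ell_2+\ell_3=0$. By Fact 2, $C=\{\alpha_i\le\ell_i\le\beta_i\}$ with all six bounds attained at lattice points. Put $s=-(\alpha_1+\alpha_2+\alpha_3)$, $x_i=\alpha_i+s-\beta_i\ge0$ and $z_i=\ell_i-\alpha_i$. Then $\{z_i\ge0\}$, $z_1+z_2+z_3=s$, is a lattice triangle with $s$ edges per side, and $C$ is obtained by imposing $z_i\le s-x_i$, which cuts off corners of sizes $x_i$. (This letter $s$ is unrelated to $\lfloor\kappa/2\rfloor$.)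

Attainment of the bounds means $x_i+x_j\le s$ for $i\ne j$. Indeed, $z_l=0$ is attained exactly if $z_i+z_j=s$ is possible with $0\le z_i\le s-x_i$ and $0\le z_j\le s-x_j$, that is, if $x_i+x_j\le s$. And if these inequalities hold, then $z_i=s-x_i$ is attained with any split $z_j+z_l=x_i$ into non-negative integers. The removed corners are disjoint: $z_i>s-x_i$ and $z_j>s-x_j$ would give $z_i+z_j>s$, so $z_l<0$. With $S=x_1+x_2+x_3$ and $b=P(C)/2$,
$$b=3s-S,\qquad n=\frac{(s+1)(s+2)}2-\sum_i\frac{x_i(x_i+1)}2 . \tag{10}$$
(Cutting a corner of size $x_i$ replaces two boundary pieces of $x_i$ edges by one, and removes $1+2+\dots+x_i$ lattice points.)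

Conversely, integers $s$ and $x_i\ge0$ with $x_i+x_j\le s$ define such a lattice polygon, with $A=\sqrt3(s^2-\sum x_i^2)$ and $P=2(3s-S)$. Then
$$\frac A{2\sqrt3}+\frac P4+1=\frac{s^2+3s+2}2-\sum_i\frac{x_i^2+x_i}2=n,$$
so it gives a Groemer packing.

**Step 2: the quadratic identity.** *We eliminate $S$ to see the form.* By (10), $(b+3)^2-12n+3=b^2+6b+12-6(s^2+3s+2)+6\sum x_i^2+6S$. Since $6b=18s-6S$, this is $b^2-6s^2+6\sum x_i^2$. Using $3\sum x_i^2=S^2+\sum_{i<j}(x_i-x_j)^2$ and $S=3s-b$,
$$(b+3)^2-12n+3=3(2s-b)^2+2\sum_{i<j}(x_i-x_j)^2=3t^2+4\rho, \tag{11}$$
where $t=2s-b$, $p=x_1-x_2$, $q=x_2-x_3$, $\rho=p^2+pq+q^2$. Note that $4\rho=(2p+q)^2+3q^2$.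

**Step 3: necessity.** *We read off a representation.* A Wegner packing has $b=k$, so (11) gives $N=(2p+q)^2+3q^2+3t^2$.

**Step 4: sufficiency, the integers $s,x_i$.** *From a representation we reconstruct the polygon.* Let $N=X^2+3Y^2+3Z^2$. If $k\le15$, then $12n-3\le18^2$, so $n\le27<121$ and a Wegner packing exists by Fact 4. Let $k\ge16$.

*Modulo $4$.* We have $N\equiv X^2-Y^2-Z^2$, and $N\equiv(k+3)^2+3$ is $0$ for even $k$ and $3$ for odd $k$. If $N\equiv0$, either $X,Y,Z$ are all even, or $X$ and exactly one of $Y,Z$ are odd. If $N\equiv3$, either $X$ is even and exactly one of $Y,Z$ is odd, or all are odd. So, exchanging $Y$ and $Z$ if necessary, we may assume $X\equiv Y\pmod2$. Put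
$$q=Y,\qquad p=\frac{X-Y}2,\qquad t=Z .$$
Then $2p+q=X$ and $N=3t^2+4\rho$. Modulo $4$ this says $3t^2\equiv(k+3)^2+3$, so $t\equiv k\pmod2$, and $s=(k+t)/2$ is an integer.

*Modulo $3$.* We have $(p-q)^2\equiv\rho\equiv N\equiv k^2$. Replacing $(X,Y)$ by $(-X,-Y)$ if necessary, $p-q\equiv-k\pmod3$. Put $S=3s-k=\frac{k+3t}2$ and
$$x_2=\frac{S-p+q}3,\qquad x_1=x_2+p,\qquad x_3=x_2-q .$$
Since $S\equiv-k\equiv p-q$, these are integers, and their sum is $S$. Explicitly $x_i=(S+L_i)/3$ with $L_1=2p+q$, $L_2=q-p$, $L_3=-p-2q$. The differences $4\rho-L_i^2$ are $3q^2$, $3(p+q)^2$, $3p^2$, so $L_i^2\le4\rho$.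

**Step 5: sufficiency, the inequalities.** *We check that the polygon exists.* The requirements are $x_i\ge0$ and $S-x_i\le s$, the latter being $x_i\ge S-s=2s-k=t$. Multiplying out, they read $k+3t+2L_i\ge0$ and $k-3t+2L_i\ge0$, so they follow from $k\ge3|t|+2|L_i|$. From $\varphi(n)>k-1$ we get $12n-3>(k+2)^2$, so $N<(k+3)^2-(k+2)^2=2k+5$, i.e. $N\le2k+4$. By Cauchy–Schwarz,
$$(3|t|+2|L_i|)^2\le(3+4)(3t^2+L_i^2)\le7N\le14k+28\le k^2\qquad(k\ge16).$$
So the polygon exists, with $b=3s-S=k$. By (11), with the number of its lattice points in place of $n$, that number is exactly $n$. By Step 1 it gives a Groemer packing, and $P=2k$ makes it a Wegner packing. $\square$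

**Remark.** Numbers $9^a(3c+2)$ with $a,c\ge0$ are not of the form $X^2+3Y^2+3Z^2$. For $a=0$ this holds because a square is never $2$ modulo $3$. If $a\ge1$, a representation forces $3\mid X$, then $3\mid Y^2+Z^2$, so $3\mid Y$ and $3\mid Z$, and we may divide by $9$. The converse, that every other non-negative integer is represented, is a classical theorem of Dickson (*Modern Elementary Theory of Numbers*, 1939, table of regular ternary forms), quoted here without proof. Granting it, and since $N\equiv k^2\not\equiv2\pmod3$, we have $\varepsilon_n=1$ exactly when $N=9^a(3c+2)$ with $a\ge1$, $c\ge0$. Nothing else in these notes depends on Dickson's theorem. For $n=121$ only the elementary direction is needed: $12n-3=1449$ lies between $38^2=1444$ and $39^2=1521$, so $k=36$ and $N=1521-1449=72=9\cdot8$ with $8=3\cdot2+2$. Hence $\varepsilon_{121}=1$, and the smallest convex hull of $121$ unit discs has $\Delta=37$.
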